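# Constant mean curvature surfaces inside a vertical cylinder of $\mathbb H^2\times\mathbb R$

## Cylindrically bounded surfaces are surfaces of revolution

Let $\mathbb H^2\times\mathbb R$ be the Riemannian product of the hyperbolic plane of curvature $-1$ with the line, with $t$ the coordinate on $\mathbb R$. A *solid vertical cylinder* is $\overline D\times\mathbb R$ with $\overline D\subset\mathbb H^2$ a closed geodesic disk. Surfaces have no boundary.

**Theorem 1.** Let $\Sigma\subset\mathbb H^2\times\mathbb R$ be a connected properly embedded surface without boundary, of constant mean curvature $H$ (any constant), contained in a solid vertical cylinder. Then $\Sigma$ is a surface of revolution about a vertical axis $\{q\}\times\mathbb R$. In particular, if $H>\frac12$, it is a sphere or an unduloid (the vertical cylinder included).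

**Theorem 2.** If $\Sigma$ is as in Theorem 1 and $\Sigma\subset\bar B(o,\rho_1)\times\mathbb R$, then $2|H|\ge\coth\rho_1>1$. So the condition $|H|>\frac12$ is automatic.

The case $H>\frac12$ of Theorem 1 is stated as a conjecture in *Minimal and constant mean curvature surfaces* by Joaquín Pérez. Mazet proved it under the additional hypothesis that $\Sigma$ has finite topology. No such hypothesis appears above: a priori $\Sigma$ could have infinitely many handles, accumulating only at $t=\pm\infty$.

*Words.* The mean curvature vector $\vec H$ is the trace of the second fundamental form, so $|\vec H|=2|H|$. *Properly embedded* means that $\Sigma$ is an embedded submanifold and a closed subset. In particular, $\Sigma\cap\{|t|\le R\}$ is compact for every $R$, because $\Sigma$ lies in a solid cylinder.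

*The list of surfaces of revolution.* We quote the following. For each $H>\frac12$, the surfaces of revolution about a vertical axis with constant mean curvature $H$ form a Delaunay-type one-parameter family: the vertical cylinder $c\times\mathbb R$ over a circle $c$ of geodesic curvature $2H$, embedded singly periodic unduloids, a chain of rotationally symmetric spheres tangent along the axis, and non-embedded nodoids. There are no others. The cylinder counts as a degenerate unduloid. The value of $H$ matters only for this list; the rotational symmetry is proved for every $H$.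

*Example.* A circle of radius $\rho_1$ in $\mathbb H^2$ has geodesic curvature $\coth\rho_1$. So the vertical cylinder over it has $2H=\coth\rho_1$, which is equality in Theorem 2.

## A lower bound for $|H|$, by a penalized maximum principle

Theorem 2 is independent of Theorem 1, and it is a good first exercise: it shows how to use a maximum principle when a maximum may not be attained. We use one formula throughout. If $\rho=\mathrm{dist}_{\mathbb H^2}(\cdot,o)$, then $\mathrm{Hess}\,\rho=\coth\rho\,(g_{\mathbb H^2}-d\rho^2)$, hence
$$\mathrm{Hess}\,\cosh\rho=\cosh\rho\,g_{\mathbb H^2},\qquad|\bar\nabla\cosh\rho|=\sinh\rho .$$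

**Proof of Theorem 2.** Put $h=\cosh\rho$ and $\rho^*=\sup_\Sigma\rho$. Then $\rho^*\in(0,\rho_1]$, since a surface does not lie in a line. For a function $u$ on the ambient space, $\Delta_\Sigma u=\mathrm{tr}_\Sigma\mathrm{Hess}\,u+\langle\bar\nabla u,\vec H\rangle$. Write $\nabla t$ for the gradient of $t$ on $\Sigma$. Since $g_{\mathbb H^2}=g-dt^2$, the trace of $g_{\mathbb H^2}$ over $T\Sigma$ is $2-|\nabla t|^2\ge1$. So on $\Sigma$
$$\Delta h=\cosh\rho\,(2-|\nabla t|^2)+\langle\bar\nabla h,\vec H\rangle\ge\cosh\rho-2|H|\sinh\rho,$$
$$\Delta t^2=2|\nabla t|^2+2t\langle\partial_t,\vec H\rangle\le2+4|H||t|.$$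
The supremum of $h$ may not be attained, so for $\delta\in(0,1)$ we maximize $h-\delta t^2$. A maximum point $p_\delta$ exists because $h$ is bounded on $\Sigma$ and $\Sigma\cap\{|t|\le R\}$ is compact. For each fixed $p\in\Sigma$,
$$h(p_\delta)-\delta t(p_\delta)^2\ge h(p)-\delta t(p)^2 .$$
First, this gives $\delta t(p_\delta)^2\le C$ with $C$ independent of $\delta$, so $\delta|t(p_\delta)|\le\sqrt{C\delta}\to0$. Second, $\liminf_{\delta\to0}h(p_\delta)\ge h(p)$ for every $p$, so $h(p_\delta)\to\cosh\rho^*$. At $p_\delta$ we have $\Delta(h-\delta t^2)\le0$, that is,
$$\cosh\rho(p_\delta)-2|H|\sinh\rho(p_\delta)\le2\delta+4|H|\,\delta|t(p_\delta)|\to0 .$$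
In the limit $\cosh\rho^*\le2|H|\sinh\rho^*$, so $2|H|\ge\coth\rho^*\ge\coth\rho_1>1$. $\square$

## Reduction to one reflection for each geodesic

From here on $\Sigma$ is as in Theorem 1. We set up the two sides of $\Sigma$, the first variation formula and coordinates adapted to one reflection, and we reduce Theorem 1 to finding that reflection.

**The centre.** Let $K$ be the closure of the projection of $\Sigma$ to $\mathbb H^2$; it is compact. There is a unique smallest closed disk $\bar B(q,\rho_0)\supset K$. Existence follows from compactness. For uniqueness, suppose two disks of the same radius $r$, with centres $q_1\ne q_2$, contain $K$. Let $m$ be the midpoint of $q_1q_2$ and $\delta=\mathrm{dist}(m,q_1)$. In the hyperboloid model $q_1+q_2=2\cosh\delta\,m$, so $\cosh d(x,q_1)+\cosh d(x,q_2)=2\cosh\delta\cosh d(x,m)$. Hence $\cosh d(x,m)\le\cosh r/\cosh\delta$ on $K$, and a smaller disk would do. Clearly $\rho_0>0$.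

**The two sides.** A connected properly embedded surface in a simply connected 3-manifold separates it into exactly two components, each having the surface as its boundary. The set $(\mathbb H^2\setminus\bar B(q,\rho_0))\times\mathbb R$ is connected and misses $\Sigma$. Let $O$ be the component of the complement of $\Sigma$ that contains it, and $W$ the other one. So $W\subset\bar B(q,\rho_0)\times\mathbb R$. Let $\nu$ be the unit normal pointing out of $W$ and write $\vec H=-\Lambda\nu$, with $\Lambda$ constant and $|\Lambda|=2|H|$. For a Lipschitz field $X$ whose support meets $\overline W$ in a compact set, the first variation formula and the divergence theorem give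
$$\int_\Sigma\mathrm{div}_\Sigma X=\Lambda\int_\Sigma\langle X,\nu\rangle=\Lambda\int_W\mathrm{div}X. \tag{1}$$

**Coordinates.** Fix a geodesic $\gamma$ of $\mathbb H^2$ through $q$. In Fermi coordinates $(s,d)$ about $\gamma$, $d$ is the signed distance to $\gamma$ and $s$ the arc-length parameter of the foot point, with $q=(0,0)$. The metric of $\mathbb H^2\times\mathbb R$ is
$$c(d)^2ds^2+dd^2+dt^2,\qquad c(d)=\cosh d .$$
Write $y=(d,t)\in B:=\mathbb R^2$ with the flat metric. Then $\pi(s,y)=y$ is a Riemannian submersion and $\partial_s$ is a Killing field (translation along $\gamma$). The map $R_a(s,y)=(2a-s,y)$ is the reflection in the vertical plane $\{s=a\}$, which is orthogonal to $\gamma$. Since $\cosh\mathrm{dist}(\cdot,q)=\cosh s\cosh d$, we have $|s|,|d|\le\rho_0$ on $\overline W$. Put $c_0=\cosh\rho_0$.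

**Claim A.** For every geodesic $\gamma$ through $q$ there is $a\in\mathbb R$ with $R_a\Sigma=\Sigma$.

**Claim A implies Theorem 1.** The reflection $R_a$ acts on $\mathbb H^2$ and preserves $K$, so it fixes the unique centre $q$. Hence $q\in\{s=a\}$, i.e. $a=0$. As $\gamma$ runs over all geodesics through $q$, the plane $\{s=0\}$ runs over all vertical planes through $\{q\}\times\mathbb R$. So $\Sigma$ is invariant under all these reflections, and under their products, which are all rotations about the axis.

Now let $H>\frac12$ and use the list. Nodoids are not embedded. Suppose $\Sigma$ lies in a chain of tangent spheres. Away from the tangency points, $\Sigma$ is open in the chain (a surface inside a surface) and closed in it, so there it is a union of whole spheres minus tangency points. Being closed, $\Sigma$ is a union of whole spheres. It cannot contain two adjacent ones, since small neighbourhoods of their common point would be disconnected by removing that point. As $\Sigma$ is connected, it is one sphere. So $\Sigma$ is a sphere or an unduloid, cylinder included. $\square$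

The rest of the notes proves Claim A for a fixed $\gamma$.

## The cylinder by hand, and where moving planes stop

**The vertical cylinder.** Take $\Sigma=\{\cosh s\cosh d=\cosh\rho_0\}$. The line $\pi^{-1}(y)$ meets $W$ in one interval $(-r,r)$ with $\cosh r=\cosh\rho_0/\cosh d$ when $|d|<\rho_0$, and not at all when $|d|\ge\rho_0$. All midpoints are $0$. That is the symmetry we are after: *$R_a\Sigma=\Sigma$ should be read off from the midpoints of the intervals cut out of $W$ by the lines $\pi^{-1}(y)$.*

**Compact surfaces.** If $\Sigma$ is compact, the sensible approach is Alexandrov reflection. Start with $a>\rho_0$ and decrease $a$. Reflect the cap $\Sigma\cap\{s>a\}$ in $\{s=a\}$, and let $a_*$ be the infimum of those $a$ such that for all $a'>a$ the reflected cap lies in $W$. Just below $a_*$ there are points $p_j\in\Sigma\cap\{s>a_j\}$, $a_j\to a_*$, with $R_{a_j}p_j\notin W$. By compactness a subsequence converges, and the limit gives a contact point, interior or on the plane $\{s=a_*\}$. The maximum principle there, in its interior or boundary form, gives $R_{a_*}\Sigma=\Sigma$.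

**Where this stops.** If $\Sigma$ is not compact, $t(p_j)$ may tend to $\pm\infty$. Then there is no contact point, and no place to apply the maximum principle. One may translate vertically by $-t(p_j)$ and hope for a limit surface. But the hypotheses hand us neither a curvature bound nor a bound on the topology that would produce one. Moreover, contact in a limit would show symmetry of the limit, not of $\Sigma$.

We therefore replace the pointwise maximum principle by an integral inequality that does not care where the first contact is. It needs two ingredients: $\Sigma$ grows slowly, and a differential inequality for the midpoints.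

## Linear area growth

**Lemma 3.** $\mathrm{Area}(\Sigma\cap\{|t|\le R\})\le C(1+R)$ for all $R\ge0$.

**Step 1: the part of the area seen by $t$.** For $f\in C_c^\infty(\mathbb R)$ put $X=f(t)\partial_t$ in (1). As $\partial_t$ is parallel, $\mathrm{div}_\Sigma X=f'(t)|\nabla t|^2$ and $\mathrm{div}X=f'(t)$. So $\int_\Sigma f'(t)|\nabla t|^2=\Lambda\int_Wf'(t)$. Let $m$ be the push-forward under $t$ of $|\nabla t|^2dA$; it is a Radon measure because $\Sigma\cap\{|t|\le R\}$ is compact. Let $w(t)$ be the area of the slice of $W$ at height $t$. The identity says that $m-\Lambda w\,dt$ has zero distributional derivative, so it equals $F\,dt$ for a constant $F$. As $w\le|\bar B(q,\rho_0)|$, we get $m(I)\le C|I|$ for all bounded intervals $I$.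

**Step 2: the whole area.** Let $\rho=\mathrm{dist}_{\mathbb H^2}(\cdot,q)$ and $V=\bar\nabla\cosh\rho$. Then $|V|\le\sinh\rho_0$ on $\Sigma$, $\mathrm{div}V=2\cosh\rho$, and $\mathrm{div}_\Sigma V=\cosh\rho\,(2-|\nabla t|^2)\ge1$. Let $\zeta(t)=1$ for $|t|\le R$, $\zeta=0$ for $|t|\ge R+1$, $|\zeta'|\le1$, and put $X=\zeta^2V$. Since $V\perp\partial_t$, $\mathrm{div}X=\zeta^2\mathrm{div}V$, while $\mathrm{div}_\Sigma X=\zeta^2\mathrm{div}_\Sigma V+2\zeta\zeta'\langle\nabla t,V\rangle$. So (1) gives
$$\int_\Sigma\zeta^2\le\Lambda\int_W\zeta^2\mathrm{div}V-2\int_\Sigma\zeta\zeta'\langle\nabla t,V\rangle\le C(1+R)+2\sinh\rho_0\Big(\int_\Sigma\zeta^2\Big)^{1/2}\Big(\int_\Sigma\zeta'^2|\nabla t|^2\Big)^{1/2}.$$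
The last integral is at most $m(\{R\le|t|\le R+1\})\le C$ by Step 1. Finally, $x^2\le\alpha+2\beta x$ implies $x^2\le2\alpha+4\beta^2$. Take $x^2=\int_\Sigma\zeta^2$. $\square$

## Sheets over the plane $B$ and their equations

This section describes $\Sigma$ as a stack of graphs over $B$. Put $\ell_y=\pi^{-1}(y)$. We use the textbook fact that constant mean curvature surfaces in real-analytic Riemannian manifolds are real-analytic.

**Step 1: fibres are finite.** The set $\Sigma\cap\ell_y$ is compact. Suppose it is infinite. Near an accumulation point, a local analytic defining function of $\Sigma$ restricted to $\ell_y$ has accumulating zeros, so it vanishes identically near that point. So the set of points of $\ell_y$ that have an $\ell_y$-neighbourhood in $\Sigma$ is nonempty. It is open. It is closed, because its limit points are accumulation points of $\Sigma\cap\ell_y$. Hence $\ell_y\subset\Sigma$, against $|s|\le\rho_0$.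

**Step 2: the critical set.** Let $Z=\{p\in\Sigma:\partial_s\in T_p\Sigma\}$, the critical set of $\pi|_\Sigma$. It has empty interior in $\Sigma$: otherwise an orbit segment of $\partial_s$ would lie in $\Sigma$. The map $\pi|_\Sigma$ is proper since $|s|\le\rho_0$, so $\mathcal C:=\pi(Z)$ is closed; it is null by Sard. Put $B_0=B\setminus\mathcal C$. Over each component of $B_0$, $\pi|_\Sigma$ is a proper local diffeomorphism, hence a finite covering (possibly with empty fibres).

*Example.* For a surface of revolution $\cosh s\cosh d=\cosh\rho(t)$ with $\rho>0$, the equation $\partial_s(\cosh s\cosh d)=0$ means $s=0$, so $\mathcal C=\{|d|=\rho(t)\}$.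

**Step 3: intervals.** Let $y\in B_0$. Then $\Sigma$ crosses $\ell_y$ transversally, each crossing exchanges $W$ and $O$, and $\ell_y$ lies in $O$ for large $|s|$. So
$$W_y=\{s:(s,y)\in W\}=\bigcup_{i=1}^{N(y)}(l_i,r_i),\qquad l_1<r_1<l_2<r_2<\cdots,$$
where the $l_i,r_i$ are exactly the $s$-coordinates of $\Sigma\cap\ell_y$. On a component of $B_0$, $N$ is constant, and since distinct sheets never cross, the $l_i,r_i$ are analytic functions. Put
$$M_i=\tfrac12(l_i+r_i),\qquad g_i=r_i,\qquad k_i=-l_i,\qquad\text{so}\quad\nabla M_i=\tfrac12(\nabla g_i-\nabla k_i).$$
Then $M_1<M_2<\cdots$ and $|M_i|\le\rho_0$. Since $\pi$ does not increase area and there are $2N$ sheets, for every interval $I$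
$$\int_{B_0\cap\{t\in I\}}2N\,dy\le\mathrm{Area}(\Sigma\cap\{t\in I\}). \tag{2}$$

**Step 4: left and right ends solve the same equation.** A graph $s=g(y)$ has induced metric $\delta_{ij}+c^2g_ig_j$, hence area density $\alpha(y,\nabla g)$ with $\alpha(y,p)=\sqrt{1+c^2|p|^2}$. Let
$$A(y,p)=\partial_p\alpha=\frac{c^2p}{\sqrt{1+c^2|p|^2}},\qquad|A|\le c .$$
At a right end, $\nu$ is the normalization of $c^{-2}\partial_s-\nabla g$, which has norm $c^{-1}\alpha$. So $\langle\partial_s,\nu\rangle\,dA=\frac{c}{\alpha}\,\alpha\,dy=c\,dy$. Apply the first equality of (1) to $X=\varphi(y)\partial_s$, cut off near the sheet: the left side is the derivative of area along $g+\varepsilon\varphi$, so $\int A(\nabla g_i)\cdot\nabla\varphi=\Lambda\int c\varphi$. The isometry $s\mapsto-s$ turns left ends $l_i$ into right ends $k_i=-l_i$. Hence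
$$-\mathrm{div}A(\nabla g_i)=\Lambda c,\qquad-\mathrm{div}A(\nabla k_i)=\Lambda c. \tag{3}$$
At a left end, $\nu$ is the normalization of $-c^{-2}\partial_s+\nabla l=-c^{-2}\partial_s-\nabla k$. With $\nu_B$ the $TB$-component of $\nu$ we read off
$$A(\nabla g_i)=-c\,\nu_B(r_i,y),\qquad A(\nabla k_i)=-c\,\nu_B(l_i,y). \tag{4}$$

*Check on the cylinder.* There $\nu=\bar\nabla\rho$, and its $d$-component is $\cosh s\sinh d/\sinh\rho_0=\coth\rho_0\tanh d$. So $A=-\coth\rho_0\sinh d\;\partial_d$ and $-\mathrm{div}A=\coth\rho_0\cosh d=\Lambda c$ with $\Lambda=\coth\rho_0$. At the edge $|d|=\rho_0$ we get $|A|=\cosh\rho_0=c$, the largest value $|A|$ may approach.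

**Step 5: convexity.** The Hessian $\partial_p^2\alpha$ has eigenvalues $c^2/\alpha$ and $c^2/\alpha^3$, both in $(0,c^2]$. Averaging it along the segment from $p'$ to $p$ gives $A(p)-A(p')=S(p-p')$ with $S$ symmetric and $0<S\le c^2$. So $S^2\le c^2S$, i.e. $|S(p-p')|^2\le c^2\langle S(p-p'),p-p'\rangle$. Therefore
$$D_i:=\tfrac12\langle A(\nabla g_i)-A(\nabla k_i),\nabla g_i-\nabla k_i\rangle\ge\frac1{2c^2}|A(\nabla g_i)-A(\nabla k_i)|^2, \tag{5}$$
and $D_i=0$ if and only if $\nabla g_i=\nabla k_i$, i.e. $\nabla M_i=0$.

So the goal is $D_i\equiv0$: then midpoints are locally constant.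

## One interval per fibre, and what splitting does

**The easy case.** Suppose for a moment that $\Omega=\pi(W)$ has $C^1$ boundary, that $N=1$ on $\Omega$, that $\mathcal C=\partial\Omega$, and that $l$ and $r$ extend continuously to $\partial\Omega$ and come together there, as for the cylinder. Put $Y=A(\nabla k)-A(\nabla g)$. By (3), $\mathrm{div}\,Y=0$ in $\Omega$. By (4), $Y=c(\nu_B(r)-\nu_B(l))$, which tends to $0$ at $\partial\Omega$ because $\nu$ is continuous on $\Sigma$. Also $Y\cdot\nabla M=-D$. Integrating $\mathrm{div}(\varphi(M+\rho_0)Y)$ over $\Omega$, without boundary term, gives for compactly supported $\varphi\ge0$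
$$\int_\Omega\varphi D=\int_\Omega(M+\rho_0)\,Y\cdot\nabla\varphi\le2\rho_0\int_\Omega|\nabla\varphi|\,c_0\sqrt{2D}.$$
With $\varphi=\eta(t)^2$ on $\Omega$, $\eta=1$ for $|t|\le R$, $\eta=0$ for $|t|\ge2R$, $|\eta'|\le1/R$, Cauchy–Schwarz yields $\int\eta^2D\le32\rho_0^2c_0^2\int_\Omega\eta'^2\le C/R$, because $\Omega$ lies in the strip $|d|\le\rho_0$. Let $R\to\infty$: $D\equiv0$. No contact point was needed.

**What goes wrong in general.** Intervals may split and merge. Suppose that, as $y$ crosses $\mathcal C$, an interval splits into two because a hole of $O$ opens inside it. The two new ends come from the same point $p\in\Sigma$, but they belong to *different* intervals. So neither $Y_1$ nor $Y_2$ vanishes at the curve, and boundary terms appear. Moreover midpoints jump there, and we do not yet know that $\mathcal C$ is a curve at all.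

**The way past this.** Move interval $i$ to the left by $\varepsilon v_i(y)$, i.e. $g_i\to g_i-\varepsilon v_i$, $k_i\to k_i+\varepsilon v_i$. The volume over each $y$ does not change, and the area of the sheets changes at the rate
$$\int\sum_i\big(A(\nabla k_i)-A(\nabla g_i)\big)\cdot\nabla v_i .$$
The choice $v_i=(M_i+\rho_0)\varphi$ moves all midpoints towards the plane $\{s=-\rho_0\}$, as in a continuous Steiner symmetrization. It tears the surface where intervals split. To control the tearing, we look at one level at a time: move exactly those intervals whose midpoint exceeds $a$. For $a\in\mathbb R$ define on $B_0$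
$$F_a=\sum_{i:\,M_i>a}\big(A(\nabla k_i)-A(\nabla g_i)\big)=\sum_{i:\,M_i>a}c\,\big(\nu_B(r_i)-\nu_B(l_i)\big).$$
Away from $\mathcal C$ and the curves $\{M_i=a\}$ this is divergence free. The point is that *its jumps across $\mathcal C$ all have the same, favourable sign.*

**Proposition 4.** For a.e. $a$ and every Lipschitz $\varphi\ge0$ with compact support in $B$,
$$\int_{B_0}F_a\cdot\nabla\varphi\,dy\ \ge\ \sum_i\int_{B_0\cap\{M_i=a\}}\varphi\,\frac{D_i}{|\nabla M_i|}\,d\mathcal H^1 .$$

It suffices to prove, for each $T\in\mathbb N$, the inequality for a.e. $a$ and all $\varphi$ supported in $\{|t|<T\}$, since a countable union of null sets of $a$ is null. Fix $T$. The next three sections give the proof.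

## The critical curve is tame

The purpose of this section is to show that $\mathcal C\cap\{|t|<T\}$ is a $C^1$ curve away from finitely many points. The tool is the o-minimal structure $\mathbb R_{an}$.

**Definition (definable sets).** A set is *definable* (in $\mathbb R_{an}$) if it is obtained by finitely many Boolean operations, products and coordinate projections from sets given by polynomial equations and inequalities and from graphs of analytic functions restricted to closed boxes, the functions being analytic near the box. A *$C^1$ cell* in $\mathbb R$ is a point or an open interval. A $C^1$ cell in $\mathbb R^{m+1}$ is the graph of a definable $C^1$ function over a $C^1$ cell of $\mathbb R^m$, or an open band between two such graphs (or between a graph and $\pm\infty$). The dimension of a definable set is the largest dimension of a cell in it.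

*Example and non-example.* $\{(x,\sin x):|x|\le10\}$ is definable. $\{(x,\sin x):x\in\mathbb R\}$ is not, since it would make the infinite discrete set $\pi\mathbb Z$ (here $\pi$ is the number) definable, against fact 4 below. For the same reason $\mathcal C=\{|d|=\rho(t)\}$ is not definable for an unduloid with non-constant periodic $\rho$. This is why we truncate at $|t|\le T$.

We use these textbook facts.

1. A definable set $S\subset\mathbb R^m$ is a union of cells in some finite partition of $\mathbb R^m$ into $C^1$ cells. The projections of the cells to $\mathbb R^{m-1}$ form such a partition of $\mathbb R^{m-1}$.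
2. A definable set with finite fibres over a definable set of dimension $\le k$ has dimension $\le k$. A definable set whose fibres over an interval of parameters have dimension $\ge1$ has dimension $\ge2$.
3. A definable subset of $\mathbb R^m$ with empty interior has dimension $\le m-1$. The frontier $\overline S\setminus S$ has smaller dimension than $S$.
4. Zero-dimensional definable sets are finite. Infinite definable subsets of $\mathbb R$ contain an interval.
5. In a definable family, the set of parameters with infinite fibre is definable, and finite fibres have uniformly bounded cardinality.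

**Step 1: definability and boundedness.** Let $\Sigma_T,Z_T$ be the parts of $\Sigma,Z$ in $\{|t|\le T\}$; they are compact. Put $\mathcal C_T=\pi(Z_T)=\mathcal C\cap\{|t|\le T\}$. Near each point of $\Sigma$, $\Sigma=\{f=0\}$ and $Z=\{f=\partial_sf=0\}$, with $f$ analytic and $df\ne0$ on $\Sigma$. Cover $\Sigma_T$ by finitely many small closed boxes in the coordinates $(d,t,s)$: so $\Sigma_T$, $Z_T$ and $\mathcal C_T$ are definable. The set $\mathcal C_T$ is null, so it has empty interior and dimension $\le1$ by fact 3. By fact 5 the cardinality of $\Sigma\cap\ell_y$ is bounded for $|t(y)|\le T$. So $N$ is bounded there. Where $N>0$ we have $|d|\le\rho_0$, so $|A|\le c_0$ and $|F_a|\le2c_0N$. Hence $F_a$ is bounded on $\{|t|\le T\}$, uniformly in $a$.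

**Step 2: arcs.** Take a $C^1$ cell decomposition of $\mathbb R^2_y\times\mathbb R_s$ adapted to $Z_T$. Then $\mathcal C_T$ is a finite union of points and $1$-cells, and $1$-cells are embedded $C^1$ arcs. Over each $1$-cell, $Z_T$ is a finite disjoint union of graphs of $C^1$ functions; bands cannot occur since fibres are finite. The frontiers of the $1$-cells are finite. Exclude the $0$-cells and these frontier points. A remaining $y_0\in\mathcal C_T$ with $|t(y_0)|<T$ lies in one $1$-cell and not in the closure of any other cell contained in $\mathcal C_T$. So $y_0$ has arbitrarily small disk-like neighbourhoods $U\subset\{|t|<T\}$ with: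

* (i) $\mathcal C\cap U$ is a $C^1$ arc dividing $U$ into two connected sides $U^\pm$;
* (ii) $Z\cap\pi^{-1}(U)$ is a finite disjoint union of graphs $s=\zeta(y)$, $y\in\mathcal C\cap U$, with $\zeta$ of class $C^1$.

**Step 3: good levels.** We want $a$ to avoid midpoints over $\mathcal C$. Let
$$E=\big\{(y,b):y\in\mathcal C_T,\ b=\tfrac{s+s'}2,\ (s,y),(s',y)\in\Sigma_T\big\},\qquad s=s'\text{ allowed}.$$
It is definable with finite fibres over $\mathcal C_T$, so $\dim E\le1$. The set of $a$ for which $\{y:(y,a)\in E\}$ is infinite is definable (fact 5). If it were infinite, it would contain an interval (fact 4), and over that interval the fibres would have dimension $\ge1$, so $\dim E\ge2$ (fact 2), a contradiction. So only finitely many such $a$ exist, and we exclude them. We also exclude the critical values of the functions $M_i$ on the countably many components of $B_0$, a null set by Sard.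

For each remaining $a$ there is a finite set $P\subset\mathcal C_T$ such that every $y_0\in\mathcal C\setminus P$ with $|t(y_0)|<T$ satisfies (i), (ii) and

* (iii) no midpoint of two (possibly equal) points of $\Sigma\cap\ell_{y_0}$ has $s$-coordinate $a$.

Fix such an $a$. We call such points $y_0$ *good*.

## Folds, inflections and the sign of the jump

Let $y_0$ be good and $n$ the unit normal of $\mathcal C$ at $y_0$ pointing into $U^+$. Choose Euclidean coordinates $(x_1,x_2)$ of $B$ centred at $y_0$ with $n=\partial_{x_1}$. For small $U$, $\mathcal C\cap U=\{x_1=f(x_2)\}$ with $f\in C^1$, $f(0)=f'(0)=0$, and $U^+=\{x_1>f\}$.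

**Step 1: three local pictures at points of $Z$.** Let $p=(s_p,y_0)\in Z$. The plane $T_p\Sigma$ contains $\partial_s$. By (ii) it also contains the tangent vector at $p$ of the $C^1$ curve $s=\zeta$ over $\mathcal C$, whose projection to $B$ is a nonzero tangent vector of $\mathcal C$. Hence $T_p\Sigma=\mathrm{span}(\partial_s,\partial_{x_2})$ and $\nu(p)=\pm n$. So near $p$
$$\Sigma=\{x_1=\psi(s,x_2)\},\quad\psi\text{ analytic},\qquad Z=\{\psi_s=0\}.$$
Near $p$, $Z$ is only the graph through $p$. That is, $\psi_s(s,x_2)=0$ exactly when $s=\zeta(x_2)$ (with $\zeta$ now written as a function of $x_2$), and $\psi(\zeta(x_2),x_2)=f(x_2)$. So $\psi_s$ has a constant sign on $\{s<\zeta\}$ and a constant sign on $\{s>\zeta\}$.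

* Signs $(-,+)$: $\psi(\cdot,x_2)$ has its strict minimum $f(x_2)$ at $\zeta(x_2)$. Choose $\sigma>0$ small. Since $\psi(s_p\pm\sigma,0)>0$, after shrinking $U$ we have $\psi(s_p\pm\sigma,x_2)>x_1$ for all $(x_1,x_2)\in U$. By strict monotonicity there are exactly two sheets near $p$ over $U^+$ and none over $U^-$. Call this a *fold$^+$*.
* Signs $(+,-)$: by the same argument, two sheets over $U^-$ and none over $U^+$, a *fold$^-$*.
* Equal signs: $\psi$ is strictly monotone in $s$, and there is one sheet over each side, an *inflection*. Since $W$ is locally $\{x_1<\psi\}$ or $\{x_1>\psi\}$, the sheet has the same type (left or right end) on both sides.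

In each case, inverting a strictly monotone continuous function shows that the sheets extend continuously to $\mathcal C\cap U$.

*Models.* $x_1=s^2$ is a fold$^+$. If $W=\{x_1>s^2\}$, a new interval $|s|<\sqrt{x_1}$ of $W$ is born. If $W=\{x_1<s^2\}$, a hole $|s|<\sqrt{x_1}$ of $O$ is born, and $\nu=+\partial_{x_1}$ at the origin. $x_1=s^3$ is an inflection.

**Step 2: one-sided limits of $F_a$.** Near a point of $(\Sigma\cap\ell_{y_0})\setminus Z$, $\Sigma$ is one sheet over $U$, of constant type. By properness, for small $U$ the sheets found so far are all of $\Sigma$ over $U$: otherwise points of $\Sigma$ over $y_j\to y_0$ outside these neighbourhoods would accumulate at a further point of $\Sigma\cap\ell_{y_0}$. On each of $U^\pm$ the number of intervals is constant, and each $M_i$ extends continuously to $\mathcal C\cap U$. At $y_0$ its limit is a midpoint of two points of $\Sigma\cap\ell_{y_0}$, hence $\ne a$ by (iii). After shrinking $U$, $M_i\ne a$ on $U^\pm$ for all $i$. So the set of intervals with $M_i>a$, the *top* intervals, is constant on each side, and an interval is top if and only if its limiting midpoint at $y_0$ is $>a$.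 Thus $F_a$ is smooth on $U^\pm$. By (4) and the continuity of $\nu$ on $\Sigma$, it extends continuously from each side to $\mathcal C\cap U$. Denote the limits by $F_\pm$.

**Lemma 5.** At every good point $y_0$, $(F_+-F_-)\cdot n\le0$.

For $p\in\Sigma\cap\ell_{y_0}$ let $\tau(p)=c\,\langle\nu(p),n\rangle\in[-c,c]$. Then $F_\pm\cdot n=\sum_{\rm top}(\tau(r_i)-\tau(l_i))$, with end points replaced by their limits from the $\pm$ side.

**Step 3: core intervals.** This step finds what the two sides have in common. Call regular points and inflection points of $\Sigma\cap\ell_{y_0}$ *persistent*: each gives one sheet on both sides, of the same type on both sides. On a given side, the sheets ordered by $s$ alternate: left, right, left, …, right. A fold opening to that side contributes two consecutive sheets, enclosing either $W$ (types left, right: a *W-fold*) or $O$ (types right, left: an *O-fold*). Deleting consecutive pairs from such a word leaves an alternating word beginning with left and ending with right. So the persistent points are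
$$\lambda_1<\mu_1<\lambda_2<\mu_2<\cdots,$$
with the $\lambda_j$ left ends and the $\mu_j$ right ends. They define *core intervals* $J_j=(\lambda_j,\mu_j)$, the same for both sides.

*Example.* One interval splits at an O-fold$^+$: the word is LR on the minus side and L(RL)R on the plus side. The persistent points are the outer L and R, and $J_1$ is the unsplit interval.

Where do the folds lie? The lower sheet of an O-fold is a right end, so an odd number of sheets lies below it. Other folds contribute an even number of these, so an odd number of persistent points lies below, and the O-fold lies in some $J_j$. The lower sheet of a W-fold is a left end, so an even number of persistent points lies below, and the W-fold lies outside all $\overline{J_j}$. Hence the limiting intervals on a side are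

* the pieces into which the $J_j$ are cut by the O-folds opening to that side;
* degenerate intervals at the W-folds opening to that side, which contribute $\tau(p)-\tau(p)=0$.

**Step 4: the value of $\tau$ at O-folds.** At an O-fold$^+$, the points between the two sheets satisfy $\psi<x_1$ and lie in $O$. So $W=\{x_1<\psi\}$ near $p$, the outward normal is $\nu(p)=n$, and $\tau(p)=c$. At an O-fold$^-$, the points between the sheets satisfy $\psi>x_1$ and lie in $O$. So $\nu(p)=-n$ and $\tau(p)=-c$. These are the extreme values of $\tau$, and this is what decides the sign.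

**Step 5: comparison.** Let $\Phi_j^\pm$ be the contribution to $F_\pm\cdot n$ of the pieces of $J_j$. Midpoints of pieces increase with $s$, so the top pieces are the upper ones. If they are the pieces above the O-fold $p_k$, and $p_{k+1},\dots,p_m$ are the higher ones, the sum telescopes:
$$(\tau(p_{k+1})-\tau(p_k))+\cdots+(\tau(\mu_j)-\tau(p_m))=\tau(\mu_j)-\tau(p_k).$$
So
$$\Phi_j^+\in\{0,\ \tau(\mu_j)-\tau(\lambda_j),\ \tau(\mu_j)-c\},\qquad\Phi_j^-\in\{0,\ \tau(\mu_j)-\tau(\lambda_j),\ \tau(\mu_j)+c\}$$
according as none, all, or some but not all pieces are top. Since $|\tau|\le c$, the value $\tau(\mu_j)-c$ is $\le$ every possible value of $\Phi_j^-$, and $\tau(\mu_j)+c$ is $\ge$ every possible value of $\Phi_j^+$. So $\Phi_j^+\le\Phi_j^-$ whenever "some but not all" occurs on the plus side or on the minus side.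

In the remaining cases each side is of type "none" or "all". The two sides cannot differ. "All" on one side implies that the midpoint of $J_j$, being $\ge$ that of its lowest piece, is $>a$. "None" on the other side implies that the midpoint of $J_j$, being $\le$ that of its highest piece, is $<a$. If the sides agree, $\Phi_j^+=\Phi_j^-$. So always $\Phi_j^+\le\Phi_j^-$; sum over $j$. This proves Lemma 5. $\square$

*Example.* Let $J=(-1,1)$ be cut by an O-fold$^+$ at $0$; the pieces have midpoints $\mp\frac12$. For $a=\frac14$: none on the minus side, the upper piece on the plus side, and $\tau(\mu)-c\le0$. For $a=-\frac14$: all on the minus side, the upper piece on the plus side, and $\tau(\mu)-c\le\tau(\mu)-\tau(\lambda)$.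

## Proof of Proposition 4: adding up the jumps

**Step 1: the jump along level curves.** Since $a$ is a regular value, $\{M_i=a\}\cap B_0$ is a smooth curve, closed in $B_0$. For different $i$ these curves are disjoint because $M_1<M_2<\cdots$. Let $n=\nabla M_i/|\nabla M_i|$, pointing to the $+$ side $\{M_i>a\}$. Crossing to that side, exactly the $i$-th term enters $F_a$, so
$$(F_+-F_-)\cdot n=\big(A(\nabla k_i)-A(\nabla g_i)\big)\cdot\frac{\nabla g_i-\nabla k_i}{2|\nabla M_i|}=-\frac{D_i}{|\nabla M_i|}.$$

**Step 2: divergence theorem off $P$.** Let $\Gamma=\mathcal C\cup\bigcup_i\{M_i=a\}$. Each point of $\{|t|<T\}\setminus P$ has a neighbourhood in which $\Gamma$ is empty, or a single level curve, or a single arc of $\mathcal C$ consisting of good points. Indeed, near a point of $B_0$ there are finitely many $M_i$; and near a good point $M_i\ne a$. Off $\Gamma$, $F_a$ is smooth and $\mathrm{div}F_a=0$, by (3). Along the arcs it has continuous one-sided extensions.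

Smoothness up to an arc of $\mathcal C$ is not available, so we approach it. Write the arc as $\{x_1=f(x_2)\}$, $f\in C^1$, and let $\tilde\varphi$ be Lipschitz and supported near a point of it. On $\{x_1>f+\epsilon\}$ the field is smooth up to the boundary, so
$$\int_{\{x_1>f+\epsilon\}}F_a\cdot\nabla\tilde\varphi=-\int(\tilde\varphi F_a)(f+\epsilon,x_2)\cdot(1,-f')\,dx_2 .$$
Let $\epsilon\to0$, using uniform continuity; the right side tends to $-\int\tilde\varphi F_+\cdot n\,d\mathcal H^1$. The other side of the arc gives $+\int\tilde\varphi F_-\cdot n\,d\mathcal H^1$. Level curves are treated in the same way. With a finite partition of unity we get, for Lipschitz $\tilde\varphi\ge0$ with compact support in $\{|t|<T\}\setminus P$,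
$$\int_{B_0}F_a\cdot\nabla\tilde\varphi=-\int_\Gamma\tilde\varphi\,(F_+-F_-)\cdot n\,d\mathcal H^1\ge\sum_i\int_{B_0\cap\{M_i=a\}}\tilde\varphi\,\frac{D_i}{|\nabla M_i|}\,d\mathcal H^1 .$$
The inequality is Lemma 5 on $\mathcal C$ and Step 1 on the level curves.

**Step 3: removing $P$.** Let $\varphi\ge0$ be Lipschitz with compact support in $\{|t|<T\}$. Put $\tilde\varphi=\varphi\chi_\varepsilon$ with $\chi_\varepsilon(y)=\min\{1,(\mathrm{dist}(y,P)/\varepsilon-1)_+\}$ (and $\chi_\varepsilon=1$ if $P=\emptyset$). This vanishes near $P$ and equals $1$ off the $2\varepsilon$-neighbourhood of $P$. Moreover $|\nabla\chi_\varepsilon|\le1/\varepsilon$ on a set of area at most $C\varepsilon^2$, so $\int|\nabla\chi_\varepsilon|\le C\varepsilon$. As $F_a$ is bounded on $\{|t|\le T\}$, $\int\varphi F_a\cdot\nabla\chi_\varepsilon\to0$ and $\int\chi_\varepsilon F_a\cdot\nabla\varphi\to\int F_a\cdot\nabla\varphi$ by dominated convergence. Fatou's lemma on the right finishes the proof of Proposition 4. $\square$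

## Averaging over levels: all midpoints are locally constant

**Step 1: integrate in $a$.** We turn the family of inequalities into the one met in the easy case. The function $(a,y)\mapsto F_a(y)$ is measurable, and bounded on each slab $\{|t|\le T\}$. Integrate Proposition 4 over $a\in(-\rho_0,\rho_0)$. On the left use Fubini: since $|M_i|\le\rho_0$, $\int_{-\rho_0}^{\rho_0}1_{\{M_i>a\}}da=M_i+\rho_0$. On the right use the coarea formula on each component of $B_0$ (which also gives measurability in $a$): the weight $D_i/|\nabla M_i|$ turns into $D_i$ where $\nabla M_i\ne0$, and $D_i=0$ where $\nabla M_i=0$. Hence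
$$\int_{B_0}\varphi\sum_iD_i\,dy\le\int_{B_0}\sum_i(M_i+\rho_0)\big(A(\nabla k_i)-A(\nabla g_i)\big)\cdot\nabla\varphi\,dy\le2\rho_0\int_{B_0}|\nabla\varphi|\sum_i|A(\nabla k_i)-A(\nabla g_i)|\,dy. \tag{6}$$
In the last integral only points with $N>0$ matter, where $|d|\le\rho_0$. It is finite, because $|A|\le c$ and $N$ is bounded on slabs.

*Remark.* The averaged jump can also be seen directly. For $G=\sum_i(M_i+\rho_0)(A(\nabla k_i)-A(\nabla g_i))$, let $m_J$, $m_-$, $m_+$ be the midpoints of a core interval $J=(\lambda,\mu)$ and of its lowest and highest pieces, so $m_-\le m_J\le m_+$. If $J$ is cut by O-folds$^+$, the plus-side contribution of $J$ to $G\cdot n$ minus the uncut value $(m_J+\rho_0)(\tau(\mu)-\tau(\lambda))$ is $(m_--m_J)(c-\tau(\lambda))+(m_+-m_J)(\tau(\mu)-c)\le0$, since the middle pieces contribute $c-c=0$. For O-folds$^-$ replace $c$ by $-c$: the corresponding minus-side difference is $\ge0$. So $G\cdot n$ also jumps downwards when passing to the plus side.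

**Step 2: choice of $\varphi$.** Let $\varphi=\eta(t)^2\kappa(d)$, where $\kappa$ is a Lipschitz cutoff with compact support and values in $[0,1]$, $\kappa=1$ for $|d|\le\rho_0+1$; and $\eta$ is a Lipschitz cutoff with values in $[0,1]$, $\eta=1$ for $|t|\le R$, $\eta=0$ for $|t|\ge2R$, $|\eta'|\le1/R$. Where $N>0$ we have $\varphi=\eta^2$ and $|\nabla\varphi|=2\eta|\eta'|$. By (5), $|A(\nabla k_i)-A(\nabla g_i)|\le c_0\sqrt{2D_i}$. So (6) and Cauchy–Schwarz, over $y$ and $i$ together, give
$$\int_{B_0}\eta^2\sum_iD_i\le4\sqrt2\,\rho_0c_0\int_{B_0}\sum_i\eta|\eta'|\sqrt{D_i}\le4\sqrt2\,\rho_0c_0\Big(\int_{B_0}\eta^2\sum_iD_i\Big)^{1/2}\Big(\int_{B_0}\eta'^2N\Big)^{1/2}.$$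

**Step 3: let $R\to\infty$.** The left side is finite by (6), so we may divide. With (2) and Lemma 3,
$$\int_{B_0}\eta^2\sum_iD_i\,dy\le32\rho_0^2c_0^2\int_{B_0}\eta'^2N\,dy\le\frac{16\rho_0^2c_0^2}{R^2}\,\mathrm{Area}(\Sigma\cap\{|t|\le2R\})\le\frac{C(1+2R)}{R^2}\longrightarrow0 .$$
Since $D_i\ge0$ is continuous on $B_0$, $D_i\equiv0$. By Step 5 of the section on sheets, $\nabla M_i\equiv0$: every $M_i$ is locally constant on $B_0$.

## From one symmetric pair of sheets to the whole surface

It remains to pass from local constancy of one midpoint to $R_a\Sigma=\Sigma$. Different intervals might have different midpoints; one pair of sheets is enough, by analyticity.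

**Step 1: a symmetric piece.** The set $\pi(W)$ is open and nonempty and $\mathcal C$ is null, so some component of $B_0$ carries an interval $(l_i,r_i)$. There $M_i\equiv a$ for some constant $a$, so $R_a$ maps the sheet $s=r_i$ onto the sheet $s=l_i$. Let $\mathcal U$ be the set of points of $\Sigma$ having a $\Sigma$-neighbourhood contained in $R_a\Sigma$. It contains the sheet $s=l_i$, so it is nonempty. It is open in $\Sigma$.

**Step 2: $\mathcal U$ is closed.** Let $p_j\in\mathcal U$, $p_j\to p\in\Sigma$. Then $p\in R_a\Sigma$, since $R_a\Sigma$ is closed. The tangent planes of $\Sigma$ and $R_a\Sigma$ coincide at each $p_j$. As both are embedded submanifolds, tangent planes vary continuously and coincide at $p$. In a coordinate chart near $p$, both surfaces are graphs over a common disk in this plane, of analytic functions $u$ and $v$. For large $j$, $u=v$ near the projection of $p_j$. By the identity theorem $u=v$ on the whole disk, so $p\in\mathcal U$.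

**Step 3: conclusion.** As $\Sigma$ is connected, $\mathcal U=\Sigma$, i.e. $\Sigma\subset R_a\Sigma$. Applying the involution $R_a$ gives $R_a\Sigma\subset\Sigma$. So $R_a\Sigma=\Sigma$. This proves Claim A, and with it Theorem 1. $\blacksquare$
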